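\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A Finite Test for the Hadamard Core of the\\ $4$-by-$4$ Totally Nonnegative Matrices}


\begin{abstract}
The Hadamard core of the totally nonnegative matrices consists of those totally nonnegative $A$ whose entrywise product with every totally nonnegative matrix of the same size is again totally nonnegative. We prove a conjecture stating that membership of a $4$-by-$4$ matrix in the core can be tested against six explicit zero--one matrices and their transposes. Eight of these twelve test matrices already suffice, and none of the eight can be dropped. The proof expands $\det(A\circ B)$ along the Bruhat order of $S_4$ as a sum of $24$ products, each of a factor depending only on $B$ and a factor depending only on $A$. The factors from $B$ are nonnegative for every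 totally nonnegative $B$, and those from $A$ are nonnegative whenever $A$ passes the tests.
\end{abstract}

\section{The question and the results}\label{sec:intro}

A real matrix is \emph{totally nonnegative} (TN) if all its minors are nonnegative, and \emph{totally positive} (TP) if all its minors are positive. The \emph{Hadamard product} of two matrices of the same size is $A\circ B=[a_{ij}b_{ij}]$. The \emph{Hadamard core} CTN of the $m$-by-$n$ TN matrices is the set of $m$-by-$n$ TN matrices $A$ such that $A\circ B$ is TN for every $m$-by-$n$ TN matrix $B$.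

The core measures how far total nonnegativity is from being preserved by entrywise multiplication. In order two there is no obstruction, because
\begin{equation}\label{eq:order2}
\det(A\circ B)=a_{11}a_{22}\,\det B+b_{12}b_{21}\,\det A\qquad(2\times 2),
\end{equation}
as one sees by expanding. So all minors of order at most two of $A\circ B$ are nonnegative when $A$ and $B$ are TN. In order three this fails. The matrix
\[
W=\begin{bmatrix}1&1&0\\1&1&1\\1&1&1\end{bmatrix}
\]
is TN, and so is $W^T$, but
\begin{equation}\label{eq:WWT}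
\det(W\circ W^T)=\det\begin{bmatrix}1&1&0\\1&1&1\\0&1&1\end{bmatrix}=-1 .
\end{equation}
Setting a corner entry to zero is thus a genuine test. We shall see (Lemma~\ref{lem:order3}) that for $3$-by-$3$ matrices the two tests $W$ and $W^T$ are the only ones.

For $4$-by-$4$ matrices it is natural to look again at zero--one TN matrices with zeros near the corners. Consider
\[
V_1=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_2=\begin{bmatrix} 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_3=\begin{bmatrix} 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},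
\]
\[
V_4=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_5=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 0 & 0 & 1 & 1 \end{bmatrix},\quad V_6=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix}.
\]
It was conjectured in \cite{HC} that a $4$-by-$4$ TN matrix $A$ is in CTN if and only if $A\circ V_i$ and $A\circ V_i^T$ are TN for $i=1,\dots,6$. We prove this, in a sharper form.

\begin{theorem}\label{thm:main}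
For a $4$-by-$4$ TN matrix $A$ the following are equivalent.
\begin{enumerate}
\item[(i)] $A\in\mathrm{CTN}$.
\item[(ii)] $A\circ V_i$ and $A\circ V_i^T$ are TN for $i=1,\dots,6$.
\item[(iii)] $A\circ V_i$ and $A\circ V_i^T$ are TN for $i=2,4,5,6$.
\item[(iv)] \textup{(a)} $\det(A'\circ W)\ge0$ and $\det(A'\circ W^T)\ge0$ for every $3$-by-$3$ submatrix $A'$ of $A$; and
\textup{(b)} $\det(A\circ V)\ge0$ for $V\in\{V_4,V_4^T,V_5,V_5^T\}$.
\end{enumerate}
\end{theorem}

The equivalence of (i) and (ii) is the conjecture. By (iii), the matrices $V_1$, $V_3$ and their transposes are not needed.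

\begin{theorem}\label{thm:irred}
In \textup{(iii)}, none of the eight matrices $V_2,V_4,V_5,V_6$ and their transposes can be omitted.
\end{theorem}

\begin{corollary}\label{cor}
\textup{(1)} If $m,n\ge4$ and $\min(m,n)=4$, then an $m$-by-$n$ TN matrix is in $\mathrm{CTN}$ if and only if each of its $4$-by-$4$ submatrices satisfies \textup{(iii)} (equivalently \textup{(iv)}).

\textup{(2)} For $4$-by-$4$ matrices $A\in\mathrm{CTN}$ and $B$ TN,
\[
\det(A\circ B)\ \ge\ a_{11}a_{22}a_{33}a_{44}\,\det B+b_{14}b_{23}b_{32}b_{41}\,\det A .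
\]
\end{corollary}

The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv) are easy (Section~\ref{sec:nec}); the content is (iv)$\Rightarrow$(i). The plan is to generalize \eqref{eq:order2}. That formula separates $A$ from $B$: each term is a function of $A$ times a function of $B$, and both are nonnegative. Section~\ref{sec:bruhat} produces such a formula in every order, with one term for each permutation $w$. In order four, many of the $A$-factors are determinants $\det(A\circ V)$ with $V$ one of the test matrices, which explains where the $V_i$ come from. Section~\ref{sec:order3} carries out the plan in order three. In order four the $B$-factors are treated in Section~\ref{sec:c} and the $A$-factors in Section~\ref{sec:D}; Section~\ref{sec:proof} combines them. Theorem~\ref{thm:irred} is proved in Section~\ref{sec:irred}.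

\section{Notation and tools}\label{sec:tools}

$B[I|J]$ is the minor of $B$ on rows $I$ and columns $J$, and $B[I]=B[I|I]$; we write $12$ for $\{1,2\}$, and so on. We also write $A[I|J]$ for the submatrix when it is entered in a Hadamard product, as in $\det(A[134|123]\circ W)$. For a $4$-by-$4$ matrix, $p_J$ and $q_J$ denote the minors on columns $J$ in rows $12$ and in rows $34$, respectively. $E_{ij}$ is a matrix unit. Besides the Laplace expansion we use the following standard facts.
\begin{itemize}
\item \emph{Density} (Whitney \cite{Whitney}): TP matrices are dense in the TN matrices. So a weak polynomial inequality in the entries that holds for all TP matrices holds for all TN matrices.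
\item \emph{Cauchy--Binet}: in particular, a product of TN matrices is TN.
\item \emph{Sylvester's identity} (Desnanot--Jacobi), in two forms. First, for $N$ of order $n\ge 3$ with $K=\{2,\dots,n-1\}$,
\[
N[K]\det N=N[1K]\,N[Kn]-N[1K|Kn]\,N[Kn|1K].
\]
Second, for $N$ of order $3$ and $z_{ij}=N[1i|1j]$ one has $z_{22}z_{33}-z_{23}z_{32}=n_{11}\det N$.
\end{itemize}
The two lemmas below are stated for TP matrices. They will be applied to submatrices of a TP matrix, which are again TP.

\begin{lemma}\label{lem:F}
Let $N$ be TP. In order three, $n_{22}\det N\le N[12]N[23]$ and $\det N\le n_{11}N[23]$. In order four, $\det N\le n_{11}N[234]$ and $\det N\le N[12]N[34]$.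
\end{lemma}
\begin{proof}
In order three, $n_{22}\det N=N[12]N[23]-N[12|23]N[23|12]\le N[12]N[23]$, and $N[12]\le n_{11}n_{22}$. In order four,
\[
N[23]\det N=N[123]N[234]-N[123|234]N[234|123]\le N[123]N[234].
\]
Inserting $N[123]\le n_{11}N[23]$ gives the first inequality. Inserting instead $n_{22}N[123]\le N[12]N[23]$ and $n_{33}N[234]\le N[23]N[34]$ gives $\det N\le N[12]N[34]\cdot N[23]/(n_{22}n_{33})\le N[12]N[34]$.
\end{proof}

The second lemma says that the slopes of the successive segments of a convex chain of four points increase.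

\begin{lemma}\label{lem:convex}
For a TP $4$-by-$3$ matrix $N$, \ $N[12|12]\,N[34|13]\ge N[12|13]\,N[34|12]$.
\end{lemma}
\begin{proof}
Consider the points $P_i=(x_i,y_i)=(n_{i2}/n_{i1},\,n_{i3}/n_{i1})$, $i=1,\dots,4$. For $i<j$ we have $N[ij|12]=n_{i1}n_{j1}(x_j-x_i)$ and $N[ij|13]=n_{i1}n_{j1}(y_j-y_i)$. Hence $x_1<x_2<x_3<x_4$, and $N[ij|13]/N[ij|12]$ is the slope of the line $P_iP_j$. For $i<j<k$,
\[
N[ijk|123]=n_{i1}n_{j1}n_{k1}\big((x_j-x_i)(y_k-y_j)-(x_k-x_j)(y_j-y_i)\big)>0
\]
says that $P_jP_k$ is steeper than $P_iP_j$. With $ijk=123$ and $ijk=234$, the slope of $P_3P_4$ is larger than that of $P_2P_3$, which is larger than that of $P_1P_2$. This is the claim, divided by $N[12|12]\,N[34|12]>0$.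
\end{proof}

Finally, repeating rows or columns next to each other does not affect total nonnegativity: a minor of the enlarged matrix either has two equal lines and is $0$, or is a minor of the original one. We call passing to the smaller matrix \emph{collapsing}. Let $T$ be the lower triangular $3$-by-$3$ all-ones matrix. It is TN, since $T=(I+E_{32})(I+E_{21})$.

\section{Necessity of the tests}\label{sec:nec}

\emph{\textup{(i)}$\Rightarrow$\textup{(ii)}.} It suffices that the $V_i$ are TN. The matrices $V_1,V_2,V_3,V_6$ collapse to $\left[\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right]$, the matrix $V_4$ collapses to $T$, and $V_5$ collapses to $\left[\begin{smallmatrix}1&0\\1&1\\0&1\end{smallmatrix}\right]$, whose three minors of order two equal $1$. (The matrix $W$ collapses to $\left[\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right]$ as well.)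

\emph{\textup{(ii)}$\Rightarrow$\textup{(iii)}} is trivial.

\emph{\textup{(iii)}$\Rightarrow$\textup{(iv)}.} Part (b) is clear. For (a), let $A'$ have rows $i_1<i_2<i_3$ and columns $j_1<j_2<j_3$. The matrix $A'\circ W$ arises from $A'$ by setting the \emph{corner} entry, in position $(i_1,j_3)\in\{1,2\}\times\{3,4\}$ of $A$, to zero. Its determinant is a minor of $A\circ V$ for the following $V$:
\begin{itemize}
\item $(1,4)$: $V=V_2$, whose only zero is $(1,4)$.
\item $(1,3)$: $V=V_4$; the columns are $123$, where $V_4$ has only this zero.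
\item $(2,4)$: $V=V_4$; the rows are $234$, where $V_4$ has only this zero.
\item $(2,3)$: $V=V_6$; the rows are $234$ and the columns $123$, where $V_6$ has only this zero.
\end{itemize}
For $W^T$, whose corner is $(i_3,j_1)\in\{3,4\}\times\{1,2\}$, use the transposes.

\section{Expanding $\det(A\circ B)$ along the Bruhat order}\label{sec:bruhat}

Write permutations $v\in S_n$ in one-line notation $v=v_1v_2\cdots v_n$, let $\ell(v)$ be the number of inversions, and put $\operatorname{sgn}(v)=(-1)^{\ell(v)}$ and $b_v=\prod_i b_{i,v_i}$. Then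
\begin{equation}\label{eq:detAB}
\det(A\circ B)=\sum_{v}\operatorname{sgn}(v)\,a_v\,b_v .
\end{equation}
To separate $A$ from $B$ we ask how the numbers $b_v$ of a TN matrix $B$ are related. If $i<k$, $v_i<v_k$, and $u$ arises from $v$ by exchanging the values in positions $i$ and $k$, then $b_v-b_u$ is the minor of $B$ on rows $i,k$ and columns $v_i,v_k$ times the remaining factors, so $b_v\ge b_u$. Such exchanges generate the \emph{Bruhat order}, with $v<u$. Thus $v\mapsto b_v$ is order reversing. The simplest order-reversing functions are the indicator functions of the sets $\{v: v\le w\}$, and we write $v\mapsto b_v$ as a combination of them.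

We recall the \emph{tableau criterion}: $v\le w$ if and only if for each $k$ the increasing rearrangement of $v_1,\dots,v_k$ is entrywise at most that of $w_1,\dots,w_k$. By Verma's theorem \cite{Verma} the M\"obius function of the Bruhat order is $\mu(u,w)=(-1)^{\ell(w)-\ell(u)}$ for $u\le w$. Hence, with
\begin{equation}\label{eq:cD}
c_w(B)=\operatorname{sgn}(w)\sum_{u\ge w}\operatorname{sgn}(u)\,b_u,\qquad
D_w(A)=\sum_{v\le w}\operatorname{sgn}(v)\,a_v,
\end{equation}
M\"obius inversion gives $b_v=\sum_{w\ge v}c_w(B)$. Inserting this in \eqref{eq:detAB} and exchanging the sums yields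
\begin{equation}\label{eq:main}
\boxed{\;\det(A\circ B)=\sum_{w\in S_n}c_w(B)\,D_w(A).\;}
\end{equation}
For $n=2$ we have $c_{12}=\det B$, $c_{21}=b_{12}b_{21}$, $D_{12}=a_{11}a_{22}$, $D_{21}=\det A$, and \eqref{eq:main} is \eqref{eq:order2}. Our goal is to show, for $n=3$ and $n=4$, that all $c_w(B)$ are nonnegative when $B$ is TN, and that all $D_w(A)$ are nonnegative when $A$ is TN and passes the tests: those with $W$ and $W^T$ if $n=3$, those in (iv) if $n=4$.

\paragraph{Symmetries.} Let $B^\#=[b_{n+1-i,\,n+1-j}]$, and let $w^\#$ be given by $w^\#_i=n+1-w_{n+1-i}$. The maps $w\mapsto w^{-1}$ and $w\mapsto w^\#$ preserve the Bruhat order and length, and $b_v(B^T)=b_{v^{-1}}(B)$, $b_v(B^\#)=b_{v^\#}(B)$. Therefore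
\[
c_{w^{-1}}(B)=c_w(B^T),\qquad c_{w^\#}(B)=c_w(B^\#),\qquad D_{w^{-1}}(A)=D_w(A^T).
\]
Transposition and $\#$ preserve TP and TN.

\paragraph{Orders three and four.} In $S_3$, $v\le w$ if and only if $v_1\le w_1$ and $v_3\ge w_3$. In $S_4$ write $\pi(v)=\{v_1,v_2\}$. Then
\begin{equation}\label{eq:crit}
v\le w\iff v_1\le w_1,\quad v_4\ge w_4,\quad \pi(v)\le\pi(w),
\end{equation}
where pairs are compared entrywise: $12<13<\{14,23\}<24<34$, with $14$ and $23$ incomparable.

\paragraph{Where the test matrices come from.} Suppose that $\{v:v\le w\}$ consists of all permutations avoiding certain positions, and let $V$ be the zero--one matrix with zeros exactly there. Then $D_w(A)=\det(A\circ V)$. By \eqref{eq:crit}, the six matrices $V_1,\dots,V_6$ arise in this way from $w=2431,\,3421,\,3241,\,2341,\,2413,\,2143$. For instance, $v\le2413$ means $v_1\le2$ and $v_4\ge3$, so the forbidden positions are $(1,3),(1,4),(4,1),(4,2)$, the zeros of $V_5$. Similarly, $v\le2143$ means $\pi(v)=12$, that is, $v$ avoids $(1,3),(1,4),(2,3),(2,4)$,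 the zeros of $V_6$.

\section{Order three}\label{sec:order3}

\begin{lemma}\label{lem:order3}
Let $A'$ be a TN $3$-by-$3$ matrix with $\det(A'\circ W)\ge0$ and $\det(A'\circ W^T)\ge0$. Then $\det(A'\circ B)\ge0$ for every TN $3$-by-$3$ matrix $B$.
\end{lemma}
\begin{proof}
By density let $B$ be TP. The set $\{u\ge w\}$ is: $\{321\}$ for $321$; $\{231,321\}$ for $231$; $\{u_1\ne1\}$ for $213$; everything for $123$. By \eqref{eq:cD},
\begin{gather*}
c_{321}=b_{13}b_{22}b_{31},\qquad c_{231}=b_{12}b_{23}b_{31}-b_{13}b_{22}b_{31}=b_{31}B[12|23],\\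
c_{213}=b_{11}B[23]-\det B,\qquad c_{123}=\det B,
\end{gather*}
where in $c_{213}$ the sum $\sum_{u_1\ne1}\operatorname{sgn}(u)b_u=\det B-b_{11}B[23]$ enters with the sign $\operatorname{sgn}(213)=-1$. By the symmetries $c_{312}(B)=c_{231}(B^T)=b_{13}B[23|12]$ and $c_{132}(B)=c_{213}(B^\#)=b_{33}B[12]-\det B$. All six are nonnegative; for $c_{213}$ and $c_{132}$ this is Lemma~\ref{lem:F}, applied to $B$ and to $B^\#$.

On the other side, $v\le231$ means $v_1\ne3$, $v\le312$ means $v_3\ne1$, $v\le 213$ means $v_3=3$, and $v\le132$ means $v_1=1$. So $D_{321}=\det A'$, $D_{231}=\det(A'\circ W)$, $D_{312}=\det(A'\circ W^T)$, $D_{213}=a'_{33}A'[12]$, $D_{132}=a'_{11}A'[23]$, $D_{123}=a'_{11}a'_{22}a'_{33}$. All are nonnegative by hypothesis, and \eqref{eq:main} gives the claim.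
\end{proof}

Consequently, if a TN matrix $A$ satisfies (iv)(a), then by \eqref{eq:order2} and Lemma~\ref{lem:order3} all minors of order at most three of $A\circ B$ are nonnegative for every TN matrix $B$. It remains to treat $\det(A\circ B)$ in order four.

\section{The coefficients $c_w(B)$ in order four}\label{sec:c}

Once the set $\{u\ge w\}$ is known, $c_w(B)$ is a short expression in minors of $B$. For most $w$ it is a product of minors or is covered by Lemma~\ref{lem:F}. In the cases $3214$, $2413$, $2314$ and $2143$ positive and negative terms have to be compared; there we multiply $c_w$ by a suitable positive entry or minor.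

\begin{proposition}\label{prop:c}
If $B$ is a TN $4$-by-$4$ matrix, then $c_w(B)\ge0$ for all $w\in S_4$.
\end{proposition}
\begin{proof}
By density we may assume that $B$ is TP. Under $w\mapsto w^{-1}$ and $w\mapsto w^\#$ the group $S_4$ splits into the classes
\begin{gather*}
\{4321\},\ \{3421,4312\},\ \{4231\},\ \{3412\},\ \{3241,4213,4132,2431\},\ \{3214,1432\},\ \{2341,4123\},\\
\{2413,3142\},\ \{2314,3124,1423,1342\},\ \{2134,1243\},\ \{1324\},\ \{2143\},\ \{1234\},
\end{gather*}
and it suffices to treat the first element of each. By \eqref{eq:crit}, $u\ge w$ means $u_1\ge w_1$, $u_4\le w_4$, $\pi(u)\ge\pi(w)$; each description of $\{u\ge w\}$ below is read off from this. Recall that $c_w$ is $\operatorname{sgn}(w)$ times the signed sum over that set.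

\medskip\noindent\textbf{The top of the order.} For $4321$ the set is $\{4321\}$, for $3421$ it is $\{3421,4321\}$, for $4231$ it is $\{4231,4321\}$, and for $3412$ it is $\{\pi(u)=34\}$. Hence
\[
c_{4321}=b_{14}b_{23}b_{32}b_{41},\quad c_{3421}=b_{32}b_{41}\,p_{34},\quad c_{4231}=b_{14}b_{41}B[23],\quad c_{3412}=p_{34}\,q_{12},
\]
which are all nonnegative.

\medskip\noindent\textbf{$w=1234,\ 2134,\ 1324,\ 2341$.} The sets are, respectively, $S_4$, $\{u_1\ne1\}$, $\{\pi(u)\ne12\}$, $\{u_4=1\}$, and
\[
c_{1234}=\det B,\quad c_{2134}=b_{11}B[234]-\det B,\quad c_{1324}=p_{12}q_{34}-\det B,\quad c_{2341}=b_{41}B[123|234].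
\]
These are nonnegative, the second and third by Lemma~\ref{lem:F}.

\medskip\noindent\textbf{$w=3241$.} The set is $\{u_1\ge3,\,u_4=1\}=\{3241,3421,4231,4321\}$, and
\begin{align*}
c_{3241}&=b_{13}b_{22}b_{34}b_{41}-b_{13}b_{24}b_{32}b_{41}-b_{14}b_{22}b_{33}b_{41}+b_{14}b_{23}b_{32}b_{41}\\
&=b_{41}\big(b_{13}B[23|24]-b_{14}B[23]\big).
\end{align*}
Since $B[123|234]=b_{12}B[23|34]-b_{13}B[23|24]+b_{14}B[23]$, the bracket equals $b_{12}B[23|34]-B[123|234]$, which is nonnegative by Lemma~\ref{lem:F} applied to rows $123$ and columns $234$. Together with its transpose we record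
\begin{equation}\label{eq:two}
b_{13}B[23|24]\ge b_{14}B[23],\qquad b_{31}B[24|23]\ge b_{41}B[23].
\end{equation}

\medskip\noindent\textbf{$w=3214$.} The set is $\{u_1\ge3,\ 1\notin\pi(u)\}$. Its eight elements are determined by $u_1\in\{3,4\}$, by the row $i\in\{3,4\}$ with $u_i=1$, and by one of the two ways to place the remaining two rows (one of which is row $2$) in the remaining two columns (one of which is column $2$). With $y_{ij}=B[2i|2j]$ this gives
\[
c_{3214}=b_{13}b_{31}\,y_{44}-b_{13}b_{41}\,y_{34}-b_{14}b_{31}\,y_{43}+b_{14}b_{41}\,y_{33},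
\]
the diagonal terms of the $y_{ij}$ belonging to $3214$, $3241$, $4213$, $4231$, which have signs $+,-,-,+$ relative to $w$. To compare the positive with the negative terms we multiply by $y_{33}$ and use Sylvester's identity $y_{33}y_{44}=y_{34}y_{43}+b_{22}B[234]$:
\[
y_{33}\,c_{3214}=(b_{13}y_{34}-b_{14}y_{33})(b_{31}y_{43}-b_{41}y_{33})+b_{13}b_{31}b_{22}B[234].
\]
Both factors of the product are nonnegative by \eqref{eq:two}, as $y_{33}=B[23]$, $y_{34}=B[23|24]$, $y_{43}=B[24|23]$. So $c_{3214}\ge0$.

\medskip\noindent\textbf{$w=2413$.} The set is $\{\pi(u)\in\{24,34\}\}$. By the Laplace expansion along rows $12$, with $\operatorname{sgn}(w)=-1$, and by expanding $p_{24}$ and $p_{34}$ along their common last column,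
\[
c_{2413}=p_{24}q_{13}-p_{34}q_{12}=b_{24}G-b_{14}H,\qquad G=b_{12}q_{13}-b_{13}q_{12},\quad H=b_{22}q_{13}-b_{23}q_{12}.
\]
Here $G=b_{11}q_{23}-B[134|123]\ge0$ by Lemma~\ref{lem:F} applied to rows $134$ and columns $123$. We may therefore use $b_{13}b_{24}\ge b_{14}b_{23}$ in the first term:
\[
b_{13}\,c_{2413}\ge b_{14}(b_{23}G-b_{13}H)=b_{14}\,q_{13}\,(b_{12}b_{23}-b_{13}b_{22})\ge0 .
\]

\medskip\noindent\textbf{$w=2314$.} The set is $\{1\notin\pi(u)\}$, so $c_{2314}$ is the determinant of $B$ with $b_{11},b_{21}$ replaced by $0$: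
\[
c_{2314}=b_{31}B[124|234]-b_{41}B[123|234].
\]
Since $b_{32}b_{41}\le b_{31}b_{42}$,
\[
b_{32}\,c_{2314}\ge b_{31}\big(b_{32}B[124|234]-b_{42}B[123|234]\big).
\]
Expanding along the last row, $B[12i|234]=b_{i2}p_{34}-b_{i3}p_{24}+b_{i4}p_{23}$ for $i=3,4$, so the bracket equals
\[
-(b_{32}b_{43}-b_{33}b_{42})\,p_{24}+(b_{32}b_{44}-b_{34}b_{42})\,p_{23}=p_{23}q_{24}-p_{24}q_{23}.
\]
This is nonnegative by Lemma~\ref{lem:convex} applied to columns $234$ of $B$.

\medskip\noindent\textbf{$w=2143$.} The set is $\{u_1\ne1,\ u_4\ne4\}$, and by inclusion--exclusion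
\[
c_{2143}=\det B-b_{11}B[234]-b_{44}B[123]+b_{11}b_{44}\,\mu,\qquad \mu=B[23].
\]
Put $X=b_{11}\mu-B[123]$, $Y=b_{44}\mu-B[234]$, $Z=B[123|234]$, $Z'=B[234|123]$. Sylvester's identity $\mu\det B=B[123]B[234]-ZZ'$ turns the formula into
\[
\mu\,c_{2143}=XY-ZZ' ,
\]
so we need a lower bound for $XY$ and an upper bound for $ZZ'$ in common terms. These are supplied by Sylvester's identity in order three. Let
\[
\alpha=B[12|23],\quad\gamma=B[23|12],\quad\beta=B[34|23],\quad\delta=B[23|34].
\]
The identities for $B[123]$, $B[234]$, $Z$, $Z'$ (with central entries $b_{22},b_{33},b_{23},b_{32}$) are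
\begin{gather*}
b_{22}B[123]=B[12]\mu-\alpha\gamma,\qquad b_{33}B[234]=\mu B[34]-\delta\beta,\\
b_{23}Z=\alpha\delta-p_{34}\,\mu,\qquad b_{32}Z'=\gamma\beta-\mu\,q_{12},
\end{gather*}
and they give
\[
b_{22}X=b_{12}b_{21}\,\mu+\alpha\gamma,\qquad b_{33}Y=b_{34}b_{43}\,\mu+\beta\delta\ge\beta\delta,\qquad b_{23}Z\le\alpha\delta,\qquad b_{32}Z'\le\beta\gamma .
\]
Moreover $\alpha\le b_{12}b_{23}$ and $\gamma\le b_{21}b_{32}$, so $b_{23}b_{32}\,b_{12}b_{21}\ge\alpha\gamma$. Since $\mu+b_{23}b_{32}=b_{22}b_{33}$, it follows that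
\[
b_{23}b_{32}\,b_{22}X\ \ge\ \alpha\gamma\,\mu+b_{23}b_{32}\,\alpha\gamma=\alpha\gamma\,b_{22}b_{33},
\qquad\text{that is,}\qquad b_{23}b_{32}\,X\ge b_{33}\,\alpha\gamma .
\]
Multiplying by $b_{33}Y\ge\beta\delta$ and dividing by $b_{33}$, we get
$b_{23}b_{32}\,XY\ge\alpha\gamma\beta\delta\ge b_{23}b_{32}\,ZZ'$.
Hence $c_{2143}\ge0$.
\end{proof}

\section{The numbers $D_w(A)$ in order four}\label{sec:D}

Some of the $D_w(A)$ are nonnegative for every TN matrix $A$, and some are nonnegative directly by (iv). The remaining ones are reduced to these by reinserting single entries; only $w=4231$ needs a separate argument.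

\begin{proposition}\label{prop:D}
If $A$ is a TN $4$-by-$4$ matrix satisfying \textup{(iv)}, then $D_w(A)\ge0$ for all $w\in S_4$.
\end{proposition}
\begin{proof}
Since $D_{w^{-1}}(A)=D_w(A^T)$ and condition (iv) is invariant under transposition, it suffices to treat one of $w,w^{-1}$. This disposes of $4312$, $4213$, $4132$, $4123$, $3142$, $3124$, $1423$, the inverses of $3421$, $3241$, $2431$, $2341$, $2413$, $2314$, $1342$. For the others \eqref{eq:crit} gives the following list.
\begin{center}
\renewcommand{\arraystretch}{1.15}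
\begin{tabular}{l|l|l}
$w$ & $v\le w$ means & $D_w(A)$\\ \hline
$4321$ & no condition & $\det A$\\
$3214$;\ \ $1432$ & $v_4=4$;\ \ $v_1=1$ & $a_{44}A[123]$;\ \ $a_{11}A[234]$\\
$2143$ & $\pi(v)=12$ & $A[12]A[34]$\\
$2134$;\ \ $1243$ & $\pi(v)=12,\,v_4=4$;\ \ $v_1=1,\,v_2=2$ & $A[12]a_{33}a_{44}$;\ \ $a_{11}a_{22}A[34]$\\
$1324$;\ \ $1234$ & $v_1=1,\,v_4=4$;\ \ $v=1234$ & $a_{11}A[23]a_{44}$;\ \ $a_{11}a_{22}a_{33}a_{44}$\\
\hline
$2314$ & $v_4=4,\ v_1\le2$ & $a_{44}\det(A[123|123]\circ W)$\\
$1342$ & $v_1=1,\ v_2\le3$ & $a_{11}\det(A[234|234]\circ W)$\\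
\hline
$2341$ & $v_1\le2,\ v_2\ne4$ & $\det(A\circ V_4)$\\
$2413$ & $v_1\le2,\ v_4\ge3$ & $\det(A\circ V_5)$\\
\hline
$2431$ & $v_1\le2$ & $\det(A\circ V_1)$\\
$3241$ & $4\notin\pi(v)$ & $\det(A\circ V_3)$\\
$3421$ & $v_1\ne4$ & $\det(A\circ V_2)$\\
$3412$ & $v_1\ne4,\ v_4\ne1$ & see below\\
$4231$ & $\pi(v)\ne34$ & see below
\end{tabular}
\end{center}
The first group is nonnegative because $A$ is TN, the second by (iv)(a), the third by (iv)(b). In the last group, for all $w$ but $4231$, we compare two zero patterns that differ in a single entry and expand along that entry. The cofactor sign is $+$ for the positions $(2,4)$ and $(1,3)$ and $-$ for $(4,1)$: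
\begin{align*}
D_{2431}&=D_{2341}+a_{24}\det\big(A[134|123]\circ W\big),\\
D_{3241}&=D_{2341}+a_{13}\det\big(A[234|124]\circ W\big),\\
D_{3421}&=D_{2431}+a_{13}\,A[234|124],\\
D_{3412}&=D_{3421}+a_{41}\det\big(A[123|234]\circ W\big).
\end{align*}
In the first line $V_1$ and $V_4$ differ at $(2,4)$, and in rows $134$, columns $123$ only the corner $(1,3)$ is zero. In the second $V_3$ and $V_4$ differ at $(1,3)$, and in rows $234$, columns $124$ only the corner $(2,4)$ is zero. In the third $V_2$ and $V_1$ differ at $(1,3)$, and rows $234$ contain no zero. In the last, $D_{3412}$ is the determinant of $A\circ V_2$ with the entry $(4,1)$ also set to zero, and in rows $123$, columns $234$ only the corner $(1,4)$ is zero. All these numbers are nonnegative by (iv) and the third group.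

\medskip
It remains to treat $w=4231$, the only $w$ for which $\{v\le w\}$ is not described by forbidden positions. We compare it with $3241$. The condition $\pi(v)\ne34$ removes one term of the Laplace expansion along rows $12$, and $4\notin\pi(v)$ removes three:
\[
D_{4231}=p_{12}q_{34}-p_{13}q_{24}+p_{14}q_{23}+p_{23}q_{14}-p_{24}q_{13},\qquad D_{3241}=p_{12}q_{34}-p_{13}q_{24}+p_{23}q_{14},
\]
where now $p_J,q_J$ are minors of $A$. Hence
\[
D_{4231}=D_{3241}+(p_{14}q_{23}-p_{24}q_{13}),
\]
and we show that the bracket is nonnegative. By (iv)(a),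
\[
F:=\det\big(A[134|123]\circ W\big)=a_{11}q_{23}-a_{12}q_{13}\ge0 .
\]
Also
\[
a_{12}p_{14}-a_{11}p_{24}=a_{12}(a_{11}a_{24}-a_{14}a_{21})-a_{11}(a_{12}a_{24}-a_{14}a_{22})=a_{14}\,p_{12}.
\]
Therefore
\[
a_{11}\,(p_{14}q_{23}-p_{24}q_{13})=p_{14}\,(a_{11}q_{23}-a_{12}q_{13})+q_{13}\,(a_{12}p_{14}-a_{11}p_{24})=p_{14}F+a_{14}\,p_{12}\,q_{13}\ge0 ,
\]
which settles the case $a_{11}>0$. If $a_{11}=0$, then $a_{1j}a_{i1}=-A[1i|1j]\le0$, so $a_{1j}a_{i1}=0$, for all $i,j\ge2$. Hence row $1$ or column $1$ of $A$ vanishes. In the first case $p_{14}=p_{24}=0$, in the second $p_{14}=q_{13}=0$; the bracket is $0$ either way.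
\end{proof}

\begin{remark}
The proof shows the role of each hypothesis. The determinants of $A\circ V_1$, $A\circ V_2$, $A\circ V_3$ are controlled by $\det(A\circ V_4)$ and tests of order three. The number $\det(A\circ V_6)=A[12]A[34]$ is never negative; in deriving (iv) from (iii), the test $V_6$ is used only for the submatrix in rows $234$ and columns $123$. Beyond the tests of order three, only $V_4$, $V_5$ and their transposes impose conditions of order four.
\end{remark}

\section{Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor}}\label{sec:proof}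

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:nec} only (iv)$\Rightarrow$(i) remains. Let $A$ be TN satisfying (iv), and let $B$ be TN. Minors of $A\circ B$ of order at most two are nonnegative by \eqref{eq:order2}, those of order three by Lemma~\ref{lem:order3}. By \eqref{eq:main}, $\det(A\circ B)=\sum_{w\in S_4}c_w(B)D_w(A)$, and every term is nonnegative by Propositions~\ref{prop:c} and~\ref{prop:D}. So $A\circ B$ is TN.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
(1) Let $A$ and $B$ be TN of size $m$-by-$n$. Every minor of $A\circ B$ has order at most four and lies in some $A'\circ B'$ with $A',B'$ corresponding $4$-by-$4$ submatrices. So if all $A'$ satisfy (iii), then all $A'\circ B'$ are TN by Theorem~\ref{thm:main}, and $A\in\mathrm{CTN}$. Conversely, let $A\in\mathrm{CTN}$, let $A'$ be a $4$-by-$4$ submatrix, and let $B'$ be a TN $4$-by-$4$ matrix. Placing $B'$ in the position of $A'$ and filling up with zeros yields a TN matrix $B$. Then $A'\circ B'$ is a submatrix of the TN matrix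 $A\circ B$. Hence $A'$ is in the core, and it satisfies (iii) and (iv).

(2) By Theorem~\ref{thm:main}, $A$ satisfies (iv), so all terms in \eqref{eq:main} are nonnegative. Keep only those with $w=1234$ and $w=4321$, where $c_{1234}=\det B$, $D_{1234}=a_{11}a_{22}a_{33}a_{44}$, $c_{4321}=b_{14}b_{23}b_{32}b_{41}$, $D_{4321}=\det A$.
\end{proof}

\section{No test can be dropped}\label{sec:irred}

We prove Theorem~\ref{thm:irred}. If $A$ fails exactly the test $V$ among the eight, then $A^T$ fails exactly the test $V^T$. So it is enough to exhibit, for each of $V_2,V_6,V_4^T,V_5$, a TN matrix $A$ that fails exactly this test. For $V_2$ and $V_6$ it suffices to place the obstruction \eqref{eq:WWT} in a suitable $3$-by-$3$ submatrix. For $V_4^T$ and $V_5$ we need matrices that pass all tests of order three.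

\paragraph{$V_2$.} Let $A$ have the block $W^T$ in rows $123$, columns $234$, and zeros elsewhere. It is TN since $W^T$ is. In these rows and columns $V_2$ is $W$, so $A\circ V_2$ has a minor $-1$ by \eqref{eq:WWT}. The corresponding block of $A\circ V$ is, for the other tests,
\[
V_4:\begin{bmatrix}1&0&0\\1&1&0\\0&1&1\end{bmatrix},\quad
V_5:\begin{bmatrix}1&0&0\\1&1&1\\0&1&1\end{bmatrix},\quad
V_6:\begin{bmatrix}1&0&0\\1&0&0\\0&1&1\end{bmatrix},\quad
V_5^T:\begin{bmatrix}1&1&0\\1&1&0\\0&1&1\end{bmatrix},
\]
and $W^T$ for $V_2^T$, $V_4^T$, $V_6^T$. The first is $(I+E_{21})(I+E_{32})$. The next three collapse to $\left[\begin{smallmatrix}1&0\\1&1\\0&1\end{smallmatrix}\right]$, to the identity of order two, and to $\left[\begin{smallmatrix}1&1&0\\0&1&1\end{smallmatrix}\right]$. All are TN.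

\paragraph{$V_6$.} Let $A$ have the block $W^T$ in rows $234$, columns $123$, and zeros elsewhere. There $V_6$ is $W$, so $A\circ V_6$ has a minor $-1$. The other blocks are $W^T$ for $V_2,V_4,V_2^T$, and
\[
V_5:\begin{bmatrix}1&1&1\\1&1&1\\0&0&1\end{bmatrix},\quad
V_4^T:\begin{bmatrix}1&1&1\\0&1&1\\0&0&1\end{bmatrix},\quad
V_5^T:\begin{bmatrix}1&1&1\\0&1&1\\0&1&1\end{bmatrix},\quad
V_6^T:\begin{bmatrix}1&1&1\\0&0&1\\0&0&1\end{bmatrix}.
\]
The second is $T^T$; the others collapse to $\left[\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right]$. All are TN.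

\paragraph{Preparation for $V_4^T$ and $V_5$.} If a TN matrix $A$ satisfies (iv)(a), then by \eqref{eq:order2} and Lemma~\ref{lem:order3} all minors of order at most three of the products with our eight TN matrices are nonnegative, and only the determinants $\det(A\circ V)$ matter. Of these, $\det(A\circ V_6)=A[12]A[34]=\det(A\circ V_6^T)$ is always nonnegative. By ``corner $(i,j)$'' we mean the tests in (iv)(a) in which the entry $(i,j)$ is set to zero: a $W$-test for $(i,j)\in\{1,2\}\times\{3,4\}$, a $W^T$-test for $(i,j)\in\{3,4\}\times\{1,2\}$. If $a_{ij}=0$, the test value is a minor of $A$, hence nonnegative. For a submatrix $X$ of order three the values are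
\begin{align*}
\det(X\circ W)&=x_{11}(x_{22}x_{33}-x_{23}x_{32})-x_{12}(x_{21}x_{33}-x_{23}x_{31}),\\
\det(X\circ W^T)&=x_{11}(x_{22}x_{33}-x_{23}x_{32})-x_{12}x_{21}x_{33}+x_{13}x_{21}x_{32}.
\end{align*}
Both matrices below have unit diagonal, so their tridiagonal parts have determinant
\[
\theta=1-a_{12}a_{21}-a_{23}a_{32}-a_{34}a_{43}+a_{12}a_{21}a_{34}a_{43}.
\]

\paragraph{$V_4^T$.} Let
\[
A=\begin{bmatrix}1&1&0&0\\ \frac12&1&1&0\\ \frac1{12}&\frac13&1&1\\ 0&\frac1{12}&\frac12&1\end{bmatrix}.
\]
With $U$ upper bidiagonal, with diagonal $1,\frac12,\frac12,\frac13$ and superdiagonal $1,1,1$, multiplying out gives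
\[
A=(I+\tfrac16E_{32})(I+\tfrac12E_{21})(I+\tfrac12E_{43})(I+\tfrac13E_{32})(I+\tfrac16E_{43})\,U .
\]
Indeed, applying the factors to $U$ from right to left changes its rows successively: row $4$ to $(0,0,\frac1{12},\frac12)$, row $3$ to $(0,\frac16,\frac56,1)$, row $4$ to $(0,\frac1{12},\frac12,1)$, row $2$ to $(\frac12,1,1,0)$, row $3$ to $(\frac1{12},\frac13,1,1)$. All factors are TN, so $A$ is TN, and $\det A=\frac1{12}$.

The corners $(1,3),(1,4),(2,4),(4,1)$ carry zeros of $A$. The others give:
\begin{itemize}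
\item $(2,3)$, rows $234$, columns $123$: $\frac12(\frac16-\frac1{12})-\frac1{24}=0$.
\item $(3,1)$, rows $123$, columns $123,124,134$: $(1-\frac13)-\frac12=\frac16$, \ $1-\frac12=\frac12$, \ $1$.
\item $(4,2)$, columns $234$, rows $234,134,124$: $(1-\frac12)-\frac13=\frac16$, \ $1-\frac12=\frac12$, \ $1$.
\item $(3,2)$, rows $123$, columns $234$: $1$.
\end{itemize}
So (iv)(a) holds. Now $A\circ V_4^T$ is the tridiagonal part of $A$, and
\[
\det(A\circ V_4^T)=\theta=1-\tfrac12-\tfrac13-\tfrac12+\tfrac14=-\tfrac1{12}<0 .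
\]
Compared with it, $A\circ V_5$ has the additional nonzero entry $(3,1)$ and $A\circ V_5^T$ the additional nonzero entry $(4,2)$. The only new nonzero terms are those of the even permutations $2314$ and $1342$, respectively, so
\[
\det(A\circ V_5)=-\tfrac1{12}+a_{12}a_{23}a_{31}a_{44}=0,\qquad \det(A\circ V_5^T)=-\tfrac1{12}+a_{11}a_{23}a_{34}a_{42}=0 .
\]
Finally $A\circ V_4=A\circ V_2=A\circ V_2^T=A$. So exactly the test $V_4^T$ fails.

\paragraph{$V_5$.} Let
\[
A=\begin{bmatrix}1&1&.6&0\\ .5&1&1&.4\\ .1&.5&1&1\\ 0&.15&.5&1\end{bmatrix}.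
\]
Its minors on consecutive rows and columns are as follows. Order two: $.5,.4,.24$ in rows $12$; $.15,.5,.6$ in rows $23$; $.015,.1,.5$ in rows $34$. From these, by Sylvester's identity,
\begin{gather*}
A[123]=.25-.06=.19,\qquad A[123|234]=.24-.12=.12,\\
A[234|123]=\frac{.015-.0075}{.5}=.015,\qquad A[234]=.25-.06=.19,\\
\det A=\frac{.19^2-.12\cdot.015}{.5}=.0686 .
\end{gather*}
So if $a_{14}$ and $a_{41}$ are replaced by a small $\eta>0$, all minors on consecutive rows and columns, including the entries, are positive. By Fekete's criterion, which says that a matrix with this property is TP, the perturbed matrix is TP. Letting $\eta\to0$, we see that $A$ is TN.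

The corners $(1,4),(4,1)$ carry zeros. The others give:
\begin{itemize}
\item $(1,3)$, columns $123$, rows $123,124,134$: $.5-.4=.1$, \ $.35-.25=.1$, \ $.1-.05=.05$.
\item $(2,4)$, rows $234$, columns $124,134,234$: $.175-.1=.075$, \ $.25-.1=.15$, \ $.5-.35=.15$.
\item $(2,3)$, rows $234$, columns $123$: $.5(.25-.15)-.05=0$.
\item $(3,1)$, rows $123$, columns $123,124,134$: $.5-.5+.15=.15$, \ $.8-.5=.3$, \ $.6-.3=.3$.
\item $(4,2)$, columns $234$, rows $234,134,124$: $.5-.5+.1=.1$, \ $.5-.3=.2$, \ $.8-.6=.2$.
\item $(3,2)$, rows $123$, columns $234$: $.6-.6=0$.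
\end{itemize}
So (iv)(a) holds. The tridiagonal part has $\theta=1-.5-.5-.5+.25=-.25$. Outside it, the nonzero entries of the products are
\[
(3,1),(4,2)\text{ for }V_4;\quad (1,3),(2,4)\text{ for }V_4^T;\quad (1,3),(4,2)\text{ for }V_5^T;\quad (3,1),(2,4)\text{ for }V_5.
\]
For each of these four entries, exactly one permutation uses it together with tridiagonal positions only. These permutations are even:
\begin{align*}
&2314\text{ for }(3,1):\ a_{12}a_{23}a_{31}a_{44}=.1, && 1342\text{ for }(4,2):\ a_{11}a_{23}a_{34}a_{42}=.15,\\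
&3124\text{ for }(1,3):\ a_{13}a_{21}a_{32}a_{44}=.15, && 1423\text{ for }(2,4):\ a_{11}a_{24}a_{32}a_{43}=.1 .
\end{align*}
Using both $(3,1)$ and $(4,2)$ forces rows $12$ into columns $34$, where row $1$ of $A\circ V_4$ is zero; similarly, using both $(1,3)$ and $(2,4)$ forces rows $34$ into columns $12$, where row $4$ of $A\circ V_4^T$ is zero. Using both $(1,3)$ and $(4,2)$ gives, for $V_5^T$, only the odd permutation $3142$, since $(2,4)$ is a zero of $V_5^T$. Using both $(3,1)$ and $(2,4)$ gives, for $V_5$, only the odd permutation $2413$, since $(1,3)$ is a zero of $V_5$. Hence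
\begin{align*}
\det(A\circ V_4)&=-.25+.1+.15=0, \qquad \det(A\circ V_4^T)=-.25+.15+.1=0,\\
\det(A\circ V_5^T)&=-.25+.15+.15-a_{13}a_{21}a_{34}a_{42}=.05-.045=.005,\\
\det(A\circ V_5)&=-.25+.1+.1-a_{12}a_{24}a_{31}a_{43}=-.05-.02=-.07<0,
\end{align*}
and $A\circ V_2=A\circ V_2^T=A$. So exactly the test $V_5$ fails, which completes the proof of Theorem~\ref{thm:irred}.\qed

\begin{thebibliography}{9}
\bibitem{HC} \emph{The Hadamard Core of the Totally Nonnegative Matrices}, \texttt{https://digitalcommons.lmu.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1146\&\allowbreak context=math\_fac}.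
\bibitem{Verma} Verma, Ann.\ Sci.\ ENS \textbf{4} (1971).
\bibitem{Whitney} Whitney, 1952.
\end{thebibliography}

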